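\title{The Sakai flip of a Krieger factor isomorphic to its tensor square}

\begin{abstract}
We show that if $M$ is a Krieger factor and $M\otimes M\cong M$, then the flip $x\otimes y\mapsto y\otimes x$ of $M\otimes M$ is approximately inner. The flow of weights of $M^{\otimes d}$ is a convolution power $F^{*d}$ of the flow of weights $F$ of $M$, and we determine all ergodic non-singular flows with $F^{*d}\cong F$ for some $d\ge 2$: they are the translation flow on $\mathbb{R}$ and the translation flows on compact abelian groups with Haar measure. An isomorphism $F^{*d}\cong F$ is a multiplication on the underlying space; from it we construct first an invariant measure and then a locally compact group. It follows that the type III Krieger factors with $M\otimes M\cong M$ are classified by the invariant $T(M)$, which can be any countable subgroup of $\mathbb{R}$.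
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, von Neumann algebras have separable predual, $M\otimes M$ is the von Neumann algebra tensor product, and $\cong$ means $*$-isomorphism. A \emph{Krieger factor} is a factor of the form $L^\infty(X,\nu)\rtimes_\theta\mathbb{Z}$, where $\theta$ is an ergodic non-singular automorphism of a standard measure space $(X,\nu)$. For a factor $M$, the \emph{Sakai flip} is the automorphism $\sigma$ of $M\otimes M$ with $\sigma(x\otimes y)=y\otimes x$. The group $\operatorname{Aut}(N)$ of a von Neumann algebra $N$ carries the $u$-topology, in which $\alpha_k\to\alpha$ means $\|\omega\circ\alpha_k-\omega\circ\alpha\|\to0$ for every $\omega\in N_*$. An automorphism is \emph{approximately inner} if it lies in the closure $\overline{\operatorname{Int}}(N)$ of the inner automorphisms.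

The flip is approximately inner when the two tensor legs can be exchanged asymptotically by unitaries of $M\otimes M$. This is always possible for semifinite Krieger factors (Proposition~\ref{prop:semifinite}). In type III there is an obstruction, and it lives on the flow of weights. Let $\varphi$ be a faithful normal semifinite weight on a factor $N$, with modular group $\sigma^\varphi$. The \emph{core} $\widetilde N=N\rtimes_{\sigma^\varphi}\mathbb{R}$ is generated by $N$ and unitaries $\lambda^\varphi(t)$ implementing $\sigma^\varphi_t$, and the \emph{dual action} of $s\in\mathbb{R}$ fixes $N$ and multiplies $\lambda^\varphi(t)$ by $e^{-ist}$. Its restriction to the center $Z(\widetilde N)=L^\infty(\Omega,P)$ is an ergodic flow $(F_t)_{t\in\mathbb{R}}$, the \emph{flow of weights}; up to isomorphism it depends only on $N$. Every $\alpha\in\operatorname{Aut}(N)$ induces an automorphism $\operatorname{mod}(\alpha)$ of this flow, and for injective type III factors $\alpha$ is approximately inner exactly when $\operatorname{mod}(\alpha)$ is trivial \cite[Theorem 1]{KST}.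

An \emph{eigenfunction} of the flow is a nonzero $g\in L^\infty(\Omega)$ with $g\circ F_t=e^{i\tau t}g$ for all $t$. The numbers $\tau$ that occur form the $L^\infty$-point spectrum, which is Connes' invariant $T(N)$. The flow has \emph{pure point spectrum} if its eigenfunctions generate $L^\infty(\Omega)$ as a von Neumann algebra. The following two statements are known for a Krieger factor $M$.
\begin{enumerate}
\item[(1)] If the Sakai flip is approximately inner and $M\otimes M\cong M$, then the flow of weights of $M$ has pure point spectrum.
\item[(2)] If the flow of weights of $M$ has pure point spectrum, then $M\otimes M\cong M$.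
\end{enumerate}
The problem, posed in \cite{KF}, is whether for a Krieger factor the condition $M\otimes M\cong M$ already implies that the Sakai flip is approximately inner, so that the first hypothesis in (1) is superfluous. The answer is yes. Statements (1) and (2) are not used below; Remark~\ref{rem:reading} discusses how (2) has to be read.

\begin{theorem}\label{thm:A}
Let $M$ be a Krieger factor with $M^{\otimes d}\cong M$ for some $d\ge2$; in particular, let $M\otimes M\cong M$. Then the Sakai flip of $M\otimes M$ is approximately inner.
\end{theorem}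

The theorem reduces to a statement about flows. Let $F$ be an ergodic flow on a probability space $(\Omega,P)$ and let $d\ge2$. Write $F^{(i)}_t$ for $F_t$ acting on the $i$-th coordinate of $(\Omega^d,P^d)$, so that $\mathbb{R}^d$ acts on $\Omega^d$, and let
\[
G_d=\{t\in\mathbb{R}^d:\ t_1+\dots+t_d=0\}.
\]
On the algebra $L^\infty(\Omega^d)^{G_d}$ of $G_d$-invariant functions the maps $F^{(1)}_t,\dots,F^{(d)}_t$ induce the same automorphism, because $F^{(i)}_tF^{(j)}_{-t}$ comes from $G_d$. The resulting flow on $L^\infty(\Omega^d)^{G_d}$ is the \emph{convolution power} $F^{*d}$. If $F$ is the flow of weights of a type III Krieger factor $M$, then $F^{*d}$ is the flow of weights of $M^{\otimes d}$, and $\operatorname{mod}(\sigma)$ is the coordinate flip $g(x,y)\mapsto g(y,x)$ on $L^\infty(\Omega^2)^{G_2}$ (Proposition~\ref{prop:weights}). So the question becomes: if $F^{*2}\cong F$, is every function with $g(F_tx,F_{-t}y)=g(x,y)$ symmetric? When $F$ is rotation on a circle, such functions depend only on $x+y$, and the answer is yes because the circle is an abelian group. The next theorem says that the condition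 $F^{*d}\cong F$ always produces such a group.

\begin{theorem}\label{thm:B}
For an ergodic flow $F$ on $(\Omega,P)$ the following are equivalent.
\begin{enumerate}
\item[(i)] $F^{*d}\cong F$ for some $d\ge2$.
\item[(ii)] $F$ is isomorphic to the translation flow $x\mapsto c(t)x$ on a group $H$ with Haar measure, where either $H=\mathbb{R}$ and $c=\mathrm{id}$, or $H$ is a compact second countable abelian group and $c:\mathbb{R}\to H$ is a continuous homomorphism with dense range.
\end{enumerate}
In that case $F^{*d}\cong F$ for all $d\ge2$, and the coordinate flip acts trivially on $L^\infty(\Omega^2)^{G_2}$.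
\end{theorem}

\begin{theorem}\label{thm:C}
For a type III Krieger factor $M$ the following are equivalent: $M\otimes M\cong M$; $M^{\otimes d}\cong M$ for some $d\ge2$; the flow of weights of $M$ is a translation flow on a compact group with Haar measure, as in Theorem~\ref{thm:B}(ii). The map $M\mapsto T(M)$ is a bijection from the isomorphism classes of type III Krieger factors with $M\otimes M\cong M$ onto the countable subgroups of $\mathbb{R}$.
\end{theorem}

Section~\ref{sec:flows} collects facts on flows, and Section~\ref{sec:factors} derives Theorem~\ref{thm:A} from Theorem~\ref{thm:B}. Section~\ref{sec:examples} proves (ii)$\Rightarrow$(i) and locates the difficulty: the coordinate flip is trivial for every flow with an invariant probability measure, but it can be nontrivial when the invariant measure is infinite. The implication (i)$\Rightarrow$(ii) occupies Sections~\ref{sec:mult}--\ref{sec:group}, and Theorem~\ref{thm:C} is proved in Section~\ref{sec:classification}.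

\section{Flows}\label{sec:flows}

Measure spaces are standard and $\sigma$-finite. A \emph{flow} on $(\Omega,P)$ is a Borel action $(t,x)\mapsto F_tx$ of $\mathbb{R}$ by non-singular maps, that is, maps preserving the null sets. It acts on $L^\infty(\Omega)$ by $g\mapsto g\circ F_t$ and is \emph{ergodic} if only constants are fixed by all $F_t$. Only the measure class matters, so $P$ may be taken to be a probability measure. Two flows are \emph{isomorphic} if some $*$-isomorphism of the $L^\infty$-algebras intertwines them. Equalities between measurable objects hold almost everywhere; those with a time parameter hold a.e.\ for each fixed time. We use two realization theorems: a normal unital $*$-homomorphism $L^\infty(Y)\to L^\infty(Y')$ has the form $g\mapsto g\circ q$ for a Borel map $q:Y'\to Y$, and a weak* continuous action of $\mathbb{R}$ on $L^\infty(Y)$ comes from a flow. The second one gives meaning to the flow of weights and to $F^{*d}$ as flows on spaces.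

\begin{lemma}[automatic continuity]\label{lem:auto}
Let $G$ be a Polish group, $E$ a separable Banach space, and $h\mapsto T_h$ a homomorphism from $G$ to the group of invertible linear isometries of $E$. If $h\mapsto\Theta(T_h\zeta)$ is Borel for all $\zeta\in E$ and $\Theta\in E^*$, then $h\mapsto T_h\zeta$ is norm continuous for all $\zeta\in E$.
\end{lemma}

\begin{proof}
The invertible isometries form a Polish group in the strong topology: for $(\zeta_j)$ dense in the unit ball, $\sum_j2^{-j}(\|(S-T)\zeta_j\|+\|(S^{-1}-T^{-1})\zeta_j\|)$ is a complete compatible metric. Choose a countable set $(\Theta_l)$ in the unit ball of $E^*$ with $\|\zeta\|=\sup_l|\Theta_l(\zeta)|$ for all $\zeta$. Then $h\mapsto\|T_h\zeta-\zeta'\|$ is Borel, so $T$ is Borel for the strong topology. A Borel homomorphism between Polish groups is continuous \cite[9.10]{Kec}.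
\end{proof}

For $v\in L^1(P)$ let $\beta_sv$ be the density of $(F_s)_*(vP)$ with respect to $P$, and let $\rho_s=\beta_s1>0$. Thus
\begin{equation}\label{eq:beta}
\int(\beta_sv)\,g\,dP=\int v\,(g\circ F_s)\,dP,\qquad \beta_sv=(v\circ F_{-s})\,\rho_s .
\end{equation}
The second formula gives the density of $(F_s)_*(vP)$ for every measurable $v\ge0$. The $\beta_s$ form a group of isometries of $L^1(P)$, and the right side of the first formula is Borel in $s$ by Fubini's theorem. By Lemma~\ref{lem:auto} the group $(\beta_s)$ is strongly continuous; in particular $s\mapsto g\circ F_s$ is weak* continuous.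

Identities that hold a.e.\ for each time hold a.e.\ simultaneously only for countably many times. The next lemma says that rational times are enough.

\begin{lemma}[rational times]\label{lem:rational}
Let $F$ be ergodic, let $(Y,\eta)$ be a measure space, and let $G$ be a real measurable function on $Y\times\Omega$ with $G(y,F_tx)=G(y,x)$ a.e.\ for each $t\in\mathbb{Q}$. Then $G(y,x)=\Gamma(y)$ a.e.\ for some Borel function $\Gamma$. In particular, $\mathbb{Q}^n$ acts ergodically on $(\Omega^n,P^n)$ by the coordinate flows.
\end{lemma}

\begin{proof}
Replacing $G$ by $\arctan G$ we may assume $G$ bounded. By Fubini's theorem, for a.e.\ $y$ the function $G(y,\cdot)$ is fixed by all $F_t$ with $t\in\mathbb{Q}$, hence by all $F_t$ by weak* continuity, hence constant. Take $\Gamma(y)=\int G(y,x)\,dP(x)$. For the last claim, remove the coordinates one at a time.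
\end{proof}

Twice we shall have a family of probability measures on $\mathbb{R}$ that moves by translation along the flow, and we shall want a real function that moves in the same way. The mean may not exist and the median may not be unique, so we use a bounded substitute.

\begin{lemma}[center]\label{lem:center}
For a Borel probability measure $\psi$ on $\mathbb{R}$ there is a unique $\operatorname{cen}(\psi)\in\mathbb{R}$ with $\int\arctan(u-\operatorname{cen}(\psi))\,d\psi(u)=0$. If $\psi'$ is the image of $\psi$ under $u\mapsto u+r$, then $\operatorname{cen}(\psi')=\operatorname{cen}(\psi)+r$. If $x\mapsto\psi_x$ is a measurable family, then $x\mapsto\operatorname{cen}(\psi_x)$ is measurable.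
\end{lemma}

\begin{proof}
The function $a\mapsto\int\arctan(u-a)\,d\psi(u)$ is continuous and strictly decreasing, with limits $\pm\pi/2$ at $\mp\infty$. Equivariance follows from uniqueness, and $\operatorname{cen}(\psi_x)>a$ if and only if $\int\arctan(u-a)\,d\psi_x(u)>0$.
\end{proof}

\begin{lemma}\label{lem:haar}
Let $H$ be a locally compact second countable abelian group with Haar measure $\lambda_H$, and let $\omega$ be a Borel probability measure on $H$ whose null sets are preserved by all translations. Then $\omega\sim\lambda_H$.
\end{lemma}

\begin{proof}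
For Borel $A\subset H$, Fubini's theorem gives $\int\omega(h^{-1}A)\,d\lambda_H(h)=\int\lambda_H(Ax^{-1})\,d\omega(x)=\lambda_H(A)$. If $\omega(A)=0$, the integrand vanishes and $\lambda_H(A)=0$. If $\lambda_H(A)=0$, then $\omega(h^{-1}A)=0$ for some $h$, so $\omega(A)=0$.
\end{proof}

Recall the Hopf decomposition of an invertible non-singular map $T$. A Borel set $W$ is \emph{wandering} if the sets $T^jW$, $j\in\mathbb{Z}$, are pairwise disjoint. Up to null sets the space splits uniquely into a dissipative part $\bigcup_jT^jW$ with $W$ wandering and a conservative part, which meets every wandering set in a null set; a.e.\ point of a Borel subset $A$ of the conservative part returns to $A$ infinitely often. The map $T$ is \emph{conservative} or \emph{dissipative} if the whole space is of that kind. Each $F_t$ commutes with $F_1$, so it maps wandering sets of $F_1$ to wandering sets and preserves the decomposition. Hence for an ergodic flow $F_1$ is either conservative or dissipative.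

\begin{lemma}[dissipative flows]\label{lem:dissipative}
Let $F$ be a flow with $F_1$ dissipative. There are a conull Borel set $\Omega_1$ with $F_t\Omega_1=\Omega_1$ for all $t$ and a Borel function $b:\Omega_1\to\mathbb{R}$ with $b(F_tx)=b(x)-t$ for all $x\in\Omega_1$ and $t\in\mathbb{R}$. The map $x\mapsto F_{b(x)}x$ is constant on orbits. If $F$ is ergodic, it is isomorphic to translation on $\mathbb{R}$.
\end{lemma}

\begin{proof}
Let $W$ be wandering for $F_1$ with $\Omega_0=\bigcup_jF_1^jW$ conull, and let $\Omega_1$ be the set of $x$ with $F_tx\in\Omega_0$ for a.e.\ $t$. It is exactly invariant, and conull by Fubini's theorem. For $x\in\Omega_1$ let $E(x)=\{t:F_tx\in W\}$. A point of $\Omega_0$ has exactly one $F_1$-iterate in $W$, so $E(x)$ has Lebesgue measure $\int_0^1\sum_k1_W(F_1^kF_sx)\,ds=1$. Also $E(F_tx)=E(x)-t$. Let $b(x)$ be the center of Lebesgue measure on $E(x)$. Then $b(F_tx)=b(x)-t$, and $F_{b(F_tx)}F_tx=F_{b(x)}x$.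

If $F$ is ergodic, the invariant map $x\mapsto F_{b(x)}x$ is a.e.\ equal to a constant $y_0$, so $x=F_{-b(x)}y_0$ a.e.\ and $-b$ is injective on a conull set. It carries $F$ to translation and $P$ to a measure whose null sets are translation invariant. This measure is equivalent to Lebesgue measure by Lemma~\ref{lem:haar}.
\end{proof}

\begin{remark}\label{rem:notR}
A flow isomorphic to translation on $\mathbb{R}$ has a conull orbit: if $\Psi:\mathbb{R}\to\Omega$ realizes the isomorphism, Fubini's theorem gives $s_0$ with $\Psi(s_0+t)=F_t\Psi(s_0)$ for a.e.\ $t$. It has no equivalent finite invariant measure. Indeed, if an ergodic flow preserves a $\sigma$-finite measure $\mu\sim P$, every invariant $\sigma$-finite measure $\ll P$ is a multiple of $\mu$, since its density with respect to $\mu$ is an invariant function.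
\end{remark}

\section{From factors to flows}\label{sec:factors}

\begin{proposition}\label{prop:semifinite}
If $M$ is a semifinite Krieger factor, the Sakai flip is approximately inner.
\end{proposition}

\begin{proof}
If $M=B(\mathcal{H})$, then $\sigma=\operatorname{Ad}w$ with $w(\xi\otimes\eta)=\eta\otimes\xi$. A type II$_1$ Krieger factor is the hyperfinite factor $R$, the closure of an increasing union of matrix algebras $M_{2^k}$. Let $u_k\in M_{2^k}\otimes M_{2^k}$ be the self-adjoint unitary implementing the flip of that algebra, and let $\tau$ be the trace of $R\otimes R$. For $a\in M_{2^j}\otimes M_{2^j}$ and $k\ge j$ we have $\tau(a\,u_k(\cdot)u_k)=\tau(\sigma(a)\,\cdot)=\tau(a\,\sigma(\cdot))$. The functionals $\tau(a\,\cdot)$ are norm dense in the predual, so $\operatorname{Ad}u_k\to\sigma$. A type II$_\infty$ Krieger factor is $R\otimes B(\ell^2)$; its flip is the tensor product of the two previous ones, hence the limit of $\operatorname{Ad}(u_k\otimes w)$.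
\end{proof}

Now let $M=L^\infty(X,\nu)\rtimes_\theta\mathbb{Z}$ be of type III, with $\nu$ a probability measure. The measure $\nu$ has no atom, since otherwise $X$ would be a single orbit and $M$ of type I. An ergodic automorphism of a non-atomic space is free: for $n\ne0$ the invariant set $\{\theta^nx=x\}$ is null, because an ergodic periodic map lives on a finite set. We use the standard fact that for a free action of a countable group $\Gamma$ on $Y$ the center of $L^\infty(Y)\rtimes\Gamma$ is $L^\infty(Y)^\Gamma$.

Let $u\in M$ be the unitary with $u^*au=a\circ\theta$, let $E:M\to L^\infty(X)$ be the canonical expectation, $\varphi=\nu\circ E$, and $\delta=\log\frac{d(\nu\circ\theta)}{d\nu}$. The modular group fixes $L^\infty(X)$, and $\sigma^\varphi_t(u)=ue^{it\delta}$. So $L^\infty(X)$ and the $\lambda^\varphi(t)$ commute, and identifying $\lambda^\varphi(t)$ with the function $s\mapsto e^{its}$ they generate $L^\infty(X\times\mathbb{R})$. The relation $u^*\lambda^\varphi(t)u=e^{it\delta}\lambda^\varphi(t)$ shows that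
\[
\widetilde M=L^\infty(X\times\mathbb{R})\rtimes_{\tilde\theta}\mathbb{Z},\qquad \tilde\theta(x,s)=(\theta x,\,s+\delta(x)),
\]
where $\tilde\theta$ is the Maharam automorphism, and the dual action is translation in $s$. Since $\tilde\theta$ is free, $Z(\widetilde M)=L^\infty(X\times\mathbb{R})^{\tilde\theta}=L^\infty(\Omega)$, and the flow of weights $F$ is induced by translation in $s$. The direction of translation is a convention; reversing it for all factors at once changes none of our statements, since inversion $h\mapsto h^{-1}$ reverses a translation flow.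

If $\alpha\in\operatorname{Aut}(N)$ preserves the weight $\varphi$, it extends to an automorphism of the core fixing every $\lambda^\varphi(t)$, and $\operatorname{mod}(\alpha)$ is the restriction of this extension to the center. Only this case is needed.

\begin{proposition}\label{prop:weights}
Let $M$ be a type III Krieger factor with flow of weights $F$ on $(\Omega,P)$.
\begin{enumerate}
\item[(a)] The flow of weights of $M^{\otimes d}$ is $F^{*d}$.
\item[(b)] $\operatorname{mod}(\sigma)$ is the coordinate flip on $L^\infty(\Omega^2)^{G_2}$.
\item[(c)] $F$ is not isomorphic to translation on $\mathbb{R}$.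
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We have $M^{\otimes d}=L^\infty(X^d)\rtimes\mathbb{Z}^d$, and the modular group of $\varphi^{\otimes d}$ is $\sigma^\varphi_t\otimes\dots\otimes\sigma^\varphi_t$. The computation above, applied to each of the $d$ unitaries, shows that the core is $L^\infty(X^d\times\mathbb{R})\rtimes\mathbb{Z}^d$, where the $i$-th generator acts by $(x,s)\mapsto(\theta^{(i)}x,\,s+\delta(x_i))$. The action is free, so the center is $L^\infty(X^d\times\mathbb{R})^{\mathbb{Z}^d}$, with translation in $s$.

On the other side, let $\mathbb{Z}^d$ act on $(X\times\mathbb{R})^d$ by $\tilde\theta$ in each coordinate. Then $L^\infty((X\times\mathbb{R})^d)^{\mathbb{Z}^d}=L^\infty(\Omega)^{\otimes d}$: if $E_0$ is a normal conditional expectation of $L^\infty(X\times\mathbb{R})$ onto $L^\infty(\Omega)$, an invariant function has invariant sections in each coordinate, so it is fixed by $E_0\otimes\dots\otimes E_0$. The group $G_d$ translates $(s_1,\dots,s_d)$ and commutes with $\mathbb{Z}^d$, and its invariant functions are the functions of $(x_1,\dots,x_d,\sum_is_i)$. Hence $L^\infty(\Omega^d)^{G_d}$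 consists of the functions of $(x,s)$, $s=\sum_is_i$, invariant under $(x,s)\mapsto(\theta^{(i)}x,s+\delta(x_i))$ for all $i$, and $F^{(1)}_t$ translates $s$. This is the center found above.

(b) The weight $\varphi\otimes\varphi$ is $\sigma$-invariant. The extension of $\sigma$ flips $L^\infty(X^2)$ and fixes the functions of $s$, so it acts on the center by $g(x_1,x_2,s)\mapsto g(x_2,x_1,s)$. Since $s=s_1+s_2$ is symmetric, this is the coordinate flip of $\Omega^2$.

(c) An isomorphism with translation on $\mathbb{R}$ gives a $\tilde\theta$-invariant function $b$ on $X\times\mathbb{R}$ with $b(x,s+t)=b(x,s)+t$. Then $b(x,s)=s+b_0(x)$ by Lemma~\ref{lem:rational}, and invariance reads $b_0\circ\theta+\delta=b_0$. This says that $e^{b_0}\nu$ is $\theta$-invariant, so $M$ has a faithful normal semifinite trace, a contradiction.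
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
By Proposition~\ref{prop:semifinite} we may assume that $M$ is of type III. If $M^{\otimes d}\cong M$, then $F^{*d}\cong F$ by Proposition~\ref{prop:weights}(a). By Theorem~\ref{thm:B} and Proposition~\ref{prop:weights}(b), $\operatorname{mod}(\sigma)=\mathrm{id}$. The factor $M\otimes M$ is injective, of type III, with separable predual, so $\sigma\in\overline{\operatorname{Int}}(M\otimes M)$ by \cite[Theorem 1]{KST}.
\end{proof}

For Example~\ref{ex:walk} and Section~\ref{sec:classification} we recall Krieger's theorem \cite{Kri}: two type III Krieger factors are isomorphic if and only if their flows of weights are isomorphic, and every ergodic flow not isomorphic to translation on $\mathbb{R}$ is the flow of weights of a type III Krieger factor.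

\section{When is the coordinate flip trivial?}\label{sec:examples}

We begin with the flows of Theorem~\ref{thm:B}(ii). They include the one-point flow and the rotations of a circle, which are the flows of weights in types III$_1$ and III$_\lambda$, $0<\lambda<1$.

\begin{proposition}\label{prop:translation}
Let $F$ be a translation flow on $H$ as in Theorem~\ref{thm:B}(ii). Then $L^\infty(H^d)^{G_d}$ consists of the functions $g(x_1x_2\cdots x_d)$ with $g\in L^\infty(H)$. Hence $F^{*d}\cong F$ for all $d\ge2$, and the coordinate flip acts trivially on $L^\infty(H^2)^{G_2}$.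
\end{proposition}

\begin{proof}
The functions $g(x_1\cdots x_d)$ are $G_d$-invariant. Conversely, a $G_d$-invariant function is invariant under translation by $(c(t_1),\dots,c(t_{d-1}),c(t_1+\dots+t_{d-1})^{-1})$. Since $c(\mathbb{R})$ is dense and translation is weak* continuous on $L^\infty(H^d)$, it is invariant under all $(h_1,\dots,h_d)$ with $h_1\cdots h_d=1$. The change of coordinates $x\mapsto(x_1,\dots,x_{d-1},z)$ with $z=x_1\cdots x_d$ preserves Haar measure, and these translations move the first $d-1$ coordinates arbitrarily and fix $z$. So the function depends on $z$ only. The map $F^{(1)}_t$ sends $z$ to $c(t)z$, and for $d=2$ the product $x_1x_2$ is symmetric because $H$ is abelian.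
\end{proof}

This proves (ii)$\Rightarrow$(i) and the last sentence of Theorem~\ref{thm:B}. The next two examples are not used in the proofs.

\begin{example}[invariant probability measure]\label{ex:finite}
Suppose that the ergodic flow $F$ preserves the probability measure $P$. Then the coordinate flip is trivial on $L^\infty(\Omega^2)^{G_2}$ with no further hypothesis. Let $U_t\xi=\xi\circ F_t$ on $L^2(P)$. If $\chi,\chi'$ are eigenfunctions of $U$ with the same eigenvalue, then $|\chi|$, $|\chi'|$ and $\chi\overline{\chi'}$ are invariant, hence constant; so eigenvalues are simple, and we fix a unimodular $\chi_a$ with $U_t\chi_a=e^{iat}\chi_a$ for each eigenvalue $a$. Let $K\in L^2(P^2)$ be $G_2$-invariant, so $K(F_tx,y)=K(x,F_ty)$. The Hilbert--Schmidt operator $T$ with kernel $K$ satisfies $U_tT=TU_{-t}$, so the compact operator $TT^*$ commutes with $U$. Its nonzero eigenspaces are finite dimensional and $U$-invariant, so the range of $T$ lies in the closed span of the $\chi_a$. Thus $K(x,y)=\sum_a\chi_a(x)\eta_a(y)$ with $\eta_a(y)=\int K(x,y)\overline{\chi_a(x)}\,dP(x)$, and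
\[
\eta_a(F_ty)=\int K(F_tx,y)\overline{\chi_a(x)}\,dP(x)=\int K(x,y)\overline{\chi_a(F_{-t}x)}\,dP(x)=e^{iat}\eta_a(y).
\]
So $\eta_a$ is a multiple of $\chi_a$, and $K=\sum_a\kappa_a\chi_a(x)\chi_a(y)$ is symmetric. The argument needs bounded invariant functions to be square integrable kernels for an invariant measure, and this fails for a general flow.
\end{example}

For an invertible non-singular map $T$ of $(X,\nu)$, the \emph{suspension} is the flow $F_t(x,s)=(T^{\lfloor s+t\rfloor}x,\ s+t-\lfloor s+t\rfloor)$ on $X\times[0,1)$ with $\nu\otimes ds$. An invariant function of the suspension does not depend on $s$ and is $T$-invariant, so $F$ is ergodic if $T$ is. If $\nu$ has no atoms, the orbits of $F$ are null.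

\begin{example}[a nontrivial flip]\label{ex:walk}
Let $X$ be the space of paths $(x_n)_{n\in\mathbb{Z}}$ in $\mathbb{Z}^2$, with the measure $\nu$ under which $x_0$ has counting measure and the increments are independent and uniform on the four unit vectors. The shift $T$ preserves $\nu$. By recurrence of simple random walk on $\mathbb{Z}^2$, a.e.\ path visits $0$ infinitely often in both time directions, and the first return map to $\{x_0=0\}$ is the Bernoulli shift on independent excursions. So $T$ is ergodic. Let $F$ be the suspension on $\Omega$ and let $D_t=F_t\times F_{-t}$ be the action of $G_2\cong\mathbb{R}$ on $\Omega^2$; its time-one map acts on pairs of paths by $T\times T^{-1}$. In the coordinates (sum, difference) the walk is a pair of independent simple walks on $\mathbb{Z}$, so it is at a given site at time $n$ with probability $O(1/n)$. Hence, from given starting points, $(x_n,y_{-n})=(a,a')$ has probability $O(1/n^2)$, and by the Borel--Cantelli lemma a.e.\ point visits each of the countably many sets $\{x_0=a,\ y_0=a'\}$ finitely often. So $D_1$ is dissipative, and Lemma~\ref{lem:dissipative}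 gives a $D$-invariant Borel map $\gamma:\Omega^2\to\Omega^2$ with $\gamma(z)$ in the $D$-orbit of $z$. If the flip fixed all bounded $D$-invariant functions, we would have $\gamma(\omega,\omega')=\gamma(\omega',\omega)$ a.e., so $\omega'$ would lie in the $F$-orbit of $\omega$ for a.e.\ pair. This is false because orbits are null. By Remark~\ref{rem:notR} and Krieger's theorem, $F$ is the flow of weights of a type III Krieger factor $M$, and by Proposition~\ref{prop:weights}(b) and \cite[Theorem 1]{KST} its Sakai flip is not approximately inner. So the hypothesis of Theorem~\ref{thm:A} cannot be dropped.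
\end{example}

\section{The multiplication map}\label{sec:mult}

It remains to prove (i)$\Rightarrow$(ii) in Theorem~\ref{thm:B}. Let $F$ be ergodic with $F^{*d}\cong F$. If $F_1$ is dissipative, Lemma~\ref{lem:dissipative} gives (ii) with $H=\mathbb{R}$. \emph{From now until the end of Section~\ref{sec:group}, $F_1$ is conservative.}

The isomorphism $L^\infty(\Omega)\to L^\infty(\Omega^d)^{G_d}\subset L^\infty(\Omega^d)$ has the form $g\mapsto g\circ q$ for a Borel map $q:\Omega^d\to\Omega$. The map $g\mapsto g\circ q$ is well defined and injective, so $Q=q_*P^d$ is equivalent to $P$. It intertwines $F_t$ with each $F^{(i)}_t$; testing on a countable family of functions that separates points gives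
\begin{equation}\label{eq:q}
q\circ F^{(i)}_t=F_t\circ q\quad(1\le i\le d,\ t\in\mathbb{R}),\qquad Q=q_*P^d=kP,\quad k>0,\quad\int k\,dP=1 .
\end{equation}
Only \eqref{eq:q} is used below. We think of $q$ as a multiplication, modeled on $x_1\cdots x_d$ in Proposition~\ref{prop:translation}, although nothing like associativity or commutativity is given.

\begin{example}\label{ex:circle}
Let $F$ be rotation on $\Omega=\mathbb{R}/\mathbb{Z}$ with Lebesgue measure $\mu$, and $d=2$. By \eqref{eq:q}, $q(x,y)-x-y$ is invariant under rotation of each variable, so $q(x,y)=x+y+a$ for a constant $a$. Each slice $q(\cdot,y)$ preserves $\mu$, so $V_y\xi=\xi(q(\cdot,y))$ is an isometry of $L^2(\mu)$; with $U_t\xi=\xi\circ F_t$ it equals $U_{y+a}$. Fix $y_0$. Then $\pi(y)=V_{y_0}^*V_y=U_{y-y_0}$, and $\pi$ identifies $\Omega$ with the group $\{U_t\}\cong\mathbb{R}/\mathbb{Z}$, carrying $F_t$ to multiplication by $U_t$. The definitions of $V_y$ and $\pi$ use only $q$, $\mu$ and $F$: the points of $\Omega$ have become elements of a group of unitaries.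
\end{example}

The general proof makes the same construction. Three things that are free on the circle must be supplied: an invariant measure $\mu\sim P$ (Section~\ref{sec:measure}); the fact that the slices $q(\cdot,y)$ preserve $\mu$ up to a constant, although $\mu$ may a priori be infinite (Section~\ref{sec:slices}); and local compactness of the closure of $\{U_t\}$, together with injectivity of $\pi$ (Section~\ref{sec:group}).

For measurable $\eta:\Omega^d\to[0,\infty]$ let $E_q[\eta]:\Omega\to[0,\infty]$ be the conditional expectation given $q$, viewed as a function on the target: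
\begin{equation}\label{eq:Eq}
\int g\,E_q[\eta]\,dQ=\int(g\circ q)\,\eta\,dP^d\quad(g\ge0),\qquad\text{that is,}\qquad q_*(\eta P^d)=E_q[\eta]\,Q .
\end{equation}
It is additive, it commutes with increasing limits, and $E_q[\eta]>0$ if $\eta>0$.

\section{Averaging along the flow}\label{sec:averaging}

The three lemmas of this section use only that $F$ is ergodic and $F_1$ conservative. For $v\in L^1(P)$ and $n\in\mathbb{N}$ let $I_nv=\int_0^n\beta_sv\,ds\in L^1(P)$. If $w>0$, then $I_nw>0$, since $\int_AI_nw\,dP=\int_0^n\int_{F_s^{-1}A}w\,dP\,ds>0$ when $P(A)>0$.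

Recall Hurewicz's theorem \cite[Theorem 2.2.1]{Aar}. Let $T$ be a conservative non-singular map of $(\Omega,P)$ with transfer operator $\widehat T$, defined by $\int(\widehat Tv)g\,dP=\int v\,(g\circ T)\,dP$, and invariant $\sigma$-field $\mathcal{I}$. For $v,w\in L^1(P)$ with $w>0$, the ratios $\sum_{j<n}\widehat T^jv\big/\sum_{j<n}\widehat T^jw$ converge a.e.\ to the conditional expectation of $v/w$ on $\mathcal{I}$ with respect to $wP$.

\begin{lemma}[ratio limit]\label{lem:ratio}
If $v,w\in L^1(P)$ and $w>0$, then $I_nv/I_nw\to\int v\,dP\big/\int w\,dP$ a.e.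
\end{lemma}

\begin{proof}
We have $I_nv=\sum_{j<n}\beta_1^jv_1$ with $v_1=I_1v$, and $\beta_1$ is the transfer operator of $F_1$. By Hurewicz's theorem the ratios converge to the $\mathcal{I}$-measurable function $\Xi$ with $\int f\,\Xi\,w_1\,dP=\int fv_1\,dP$ for all bounded $F_1$-invariant $f$. The map $F_1$ need not be ergodic, but the averaging over $[0,1]$ repairs this. For such $f$ the map $s\mapsto f\circ F_s$ is $1$-periodic, so $\bar f=\int_0^1f\circ F_s\,ds$ is $F$-invariant, hence a constant $c_f$. By \eqref{eq:beta}, $\int fv_1\,dP=\int\bar fv\,dP=c_f\int v\,dP$, and in the same way $\int fw_1\,dP=c_f\int w\,dP$. So the constant $\int v\,dP/\int w\,dP$ has the defining property of $\Xi$.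
\end{proof}

For a probability measure $P'\ll P$ let $A_SP'=\frac1S\int_0^S(F_s)_*P'\,ds$.

\begin{lemma}[loss of memory]\label{lem:memory}
For probability measures $P',P''\ll P$ we have $\|A_SP'-A_SP''\|\to0$ as $S\to\infty$.
\end{lemma}

\begin{proof}
If $g\in L^\infty$ annihilates all $v-\beta_sv$, then $g\circ F_s=g$ for all $s$, so $g$ is constant. By the Hahn--Banach theorem the functions $v-\beta_sv$ span a dense subspace of $L^1_0=\{v:\int v\,dP=0\}$. The integrals over $[0,S]$ and $[s,S+s]$ cancel except on a set of length at most $2|s|$, so $\|\frac1S\int_0^S\beta_r(v-\beta_sv)\,dr\|\le2|s|\,\|v\|/S$. The averages are contractions, so they tend to $0$ on all of $L^1_0$. Apply this to $dP'/dP-dP''/dP$.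
\end{proof}

Consequently, functions that change by a bounded amount along the flow have nearly the same distribution under all measures $\ll P$, up to a bounded shift. The estimate is uniform in the level $t$, which absolute continuity alone would not give.

\begin{lemma}[comparison]\label{lem:comparison}
Let $Y_n:\Omega\to\mathbb{R}$ be Borel functions such that, for each $s$, $Y_n\circ F_s-Y_n$ converges a.e.\ to a finite limit $r_s$. Let $P',P''\ll P$ be probability measures and $\varepsilon>0$. There are $C>0$ and $n_0$ with
\[
P'(Y_n>t+C)\le P''(Y_n>t)+\varepsilon\qquad(n\ge n_0,\ t\in\mathbb{R}).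
\]
If $r_s=0$ for all $s$, then every $C>0$ is allowed, with $n_0$ depending on $C$.
\end{lemma}

\begin{proof}
Choose $S$ with $\|A_SP'-A_SP''\|\le\varepsilon/3$, and consider $\frac{ds}{S}\otimes P'$ and $\frac{ds}{S}\otimes P''$ on $[0,S]\times\Omega$. By Fubini's theorem $\Delta_n(s,x)=Y_n(F_sx)-Y_n(x)$ converges a.e.\ to the finite function $r_s(x)$, hence in measure, under both. Choose $C$ such that $|r|>C/4$ has probability at most $\varepsilon/6$ under both measures (any $C>0$ if $r=0$), and then $n_0$ such that $|\Delta_n-r|>C/4$ has probability at most $\varepsilon/6$ for $n\ge n_0$. Then $|\Delta_n|>C/2$ has probability at most $\varepsilon/3$. The law of $F_sx$ under $\frac{ds}{S}\otimes P'$ is $A_SP'$, and likewise for $P''$. Therefore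
\[
P'(Y_n>t+C)\le A_SP'(Y_n>t+\tfrac C2)+\tfrac\varepsilon3\le A_SP''(Y_n>t+\tfrac C2)+\tfrac{2\varepsilon}3\le P''(Y_n>t)+\varepsilon.\qedhere
\]
\end{proof}

\section{An invariant measure}\label{sec:measure}

The natural candidates for an invariant measure are the averages $A_nP$. Let
\[
g_n=\tfrac1nI_n1=\frac{dA_nP}{dP},\qquad \ell_n=-\log g_n .
\]
These are asymptotically invariant densities: $(g_n\circ F_s)\rho_{-s}=\beta_{-s}g_n=\frac1nI_n\rho_{-s}$ by \eqref{eq:beta}, and $\int\rho_{-s}\,dP=1$, so $(g_n\circ F_s)\rho_{-s}/g_n\to1$ by Lemma~\ref{lem:ratio}. That is,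
\begin{equation}\label{eq:cocycle}
\ell_n\circ F_s-\ell_n\to\log\rho_{-s}\quad\text{a.e., for each }s .
\end{equation}
If $\ell_n-m_n$ converged to a finite function $b$ for some constants $m_n$, then $e^{-b}P$ would be invariant. For a general flow the distribution of $\ell_n$ may spread out, so that no normalization helps. The multiplication $q$ prevents this: $\ell_n(q(x))$ is roughly at most $\min(\ell_n(x_1),\ell_n(x_2))$, while it has roughly the same distribution as $\ell_n$. A random variable that is stochastically dominated by the minimum of two independent copies of itself has a tail $p(t)$ with $p\le p^2$, so $p$ takes only the values $0$ and $1$ and the variable is constant. We prove an approximate form of this.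

\begin{lemma}[squaring inequality]\label{lem:squaring}
For every $\varepsilon>0$ there are $C>0$ and $n_0$ with
\begin{equation}\label{eq:squaring}
P(\ell_n>t+C)\le P(\ell_n>t)^2+\varepsilon\qquad(n\ge n_0,\ t\in\mathbb{R}).
\end{equation}
\end{lemma}

\begin{proof}
Let $\tilde g_n=dA_nQ/dQ=I_nk/(nk)$ and $\tilde\ell_n=-\log\tilde g_n$. By \eqref{eq:q}, $(F_s)_*Q=q_*(F^{(i)}_s)_*P^d$. Averaging over $s\in[0,n]$ gives $A_nQ=q_*(g_n(x_i)P^d)$, so by \eqref{eq:Eq}
\begin{equation}\label{eq:key}
\tilde g_n=E_q[g_n(x_i)]\qquad(i=1,\dots,d).
\end{equation}
Let $\varepsilon'=\min(\varepsilon/4,1/2)$ and $L=\log(1/\varepsilon')$. Markov's inequality, \eqref{eq:Eq} and \eqref{eq:key} give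
\[
P^d\bigl(g_n(x_i)>\tilde g_n(q(x))/\varepsilon'\bigr)\le\varepsilon'\int\frac{g_n(x_i)}{\tilde g_n(q(x))}\,dP^d=\varepsilon' .
\]
Off this event $\ell_n(x_i)\ge\tilde\ell_n(q(x))-L$. Using this for $i=1$ and $i=2$, and the independence of $x_1$ and $x_2$,
\begin{equation}\label{eq:s1}
Q(\tilde\ell_n>t+L)\le P(\ell_n>t)^2+2\varepsilon'.
\end{equation}
Next, $\ell_n-\tilde\ell_n=\log(I_nk/I_n1)-\log k\to-\log k$ a.e.\ by Lemma~\ref{lem:ratio}. So there is $C_2>0$ with $Q(\ell_n-\tilde\ell_n>C_2)\le\varepsilon'$ for large $n$, and then $Q(\ell_n>t+C_2)\le Q(\tilde\ell_n>t)+\varepsilon'$ for all $t$. Finally, \eqref{eq:cocycle} and Lemma~\ref{lem:comparison} give $C_1>0$ with $P(\ell_n>t+C_1)\le Q(\ell_n>t)+\varepsilon'$ for all $t$ and large $n$. Chaining the three estimates,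
\[
P(\ell_n>t+L+C_2+C_1)\le Q(\ell_n>t+L+C_2)+\varepsilon'\le Q(\tilde\ell_n>t+L)+2\varepsilon'\le P(\ell_n>t)^2+4\varepsilon'.\qedhere
\]
\end{proof}

The hypothesis $d\ge2$ enters in \eqref{eq:s1}; with one coordinate there would be no square and the inequality would be empty. The hypothesis that the target of $q$ is the flow $F$ itself enters in the comparison of $\tilde\ell_n$ with $\ell_n$.

A sequence $(Y_n)$ of real functions is \emph{tight} under $P$ if $\sup_nP(|Y_n|>R)\to0$ as $R\to\infty$. Finitely many $n$ may be ignored, and tightness under $P$ implies tightness under every probability measure $P'\ll P$.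

\begin{lemma}\label{lem:tight}
Let $m_n$ be a median of $\ell_n$ under $P$. Then $\ell_n^\circ=\ell_n-m_n$ is tight under $P$.
\end{lemma}

\begin{proof}
Let $0<\varepsilon\le\frac1{16}$, take $C,n_0$ from Lemma~\ref{lem:squaring}, fix $n\ge n_0$ and put $p(t)=P(\ell_n>t)$. Let $z_\pm=\frac12(1\pm\sqrt{1-4\varepsilon})$ be the roots of $z^2+\varepsilon=z$. Since $\sqrt{1-4\varepsilon}\ge1-4\varepsilon$, we have $z_-\le2\varepsilon$ and $z_+\ge1-2\varepsilon$; also $z_-<\frac12<z_+$, and $z^2+\varepsilon<z$ on $(z_-,z_+)$.

\emph{Upper tail.} We have $p(m_n)\le\frac12$, so \eqref{eq:squaring} gives $p(m_n+jC)\le a_j$ with $a_0=\frac12$ and $a_{j+1}=a_j^2+\varepsilon$. The map $z\mapsto z^2+\varepsilon$ is increasing and fixes $z_-$, so $(a_j)$ decreases, stays above $z_-$ and converges to the fixed point $z_-$.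

\emph{Lower tail.} We have $p(m_n-1)\ge\frac12$, and \eqref{eq:squaring} gives $p(t)\ge\sqrt{p(t+C)-\varepsilon}$ when $p(t+C)\ge\varepsilon$. So $p(m_n-1-jC)\ge b_j$ with $b_0=\frac12$ and $b_{j+1}=\sqrt{b_j-\varepsilon}$. The map $z\mapsto\sqrt{z-\varepsilon}$ is increasing, fixes $z_+$ and exceeds $z$ on $(z_-,z_+)$, so $(b_j)$ increases to $z_+$.

Choose $J$, depending only on $\varepsilon$, with $a_J\le3\varepsilon$ and $b_J\ge1-3\varepsilon$. Then $P(|\ell_n^\circ|>1+JC)\le6\varepsilon$ for $n\ge n_0$.
\end{proof}

Tightness does not give convergence of $\ell_n^\circ$ to a function. It does give convergence along a subsequence to a random probability measure, and Lemma~\ref{lem:center} turns that into a function.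

\begin{proposition}\label{prop:mu}
There is a Borel function $b:\Omega\to\mathbb{R}$ with $b\circ F_s=b+\log\rho_{-s}$ for each $s$. The measure $\mu=e^{-b}P$ is $F$-invariant, $\sigma$-finite and equivalent to $P$.
\end{proposition}

\begin{proof}
\emph{The limit.} Let $\mathcal{D}\subset C_0(\mathbb{R})$ be a countable dense $\mathbb{Q}$-vector space of real functions closed under $\phi\mapsto\phi^+$. By a diagonal argument there is a subsequence along which $\phi(\ell_n^\circ)$ converges weak* in $L^\infty(P)$ for every $\phi\in\mathcal{D}$, to a function $x\mapsto\psi_x(\phi)$. Off a null set, $\phi\mapsto\psi_x(\phi)$ is $\mathbb{Q}$-linear, positive, and bounded by $\|\phi\|_\infty$, so it extends to a positive measure $\psi_x$ on $\mathbb{R}$ of mass at most $1$. Finite sums of products $h(x)\phi(u)$ are dense in $L^1(P;C_0(\mathbb{R}))$, so along the subsequence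
\begin{equation}\label{eq:young}
\int\Phi(x,\ell_n^\circ(x))\,dP(x)\to\iint\Phi(x,u)\,d\psi_x(u)\,dP(x)\qquad(\Phi\in L^1(P;C_0(\mathbb{R}))).
\end{equation}
Take $\Phi(x,u)=\phi(u)$ with $1_{[-R,R]}\le\phi\le1$. Then $\int\psi_x(\mathbb{R})\,dP\ge\inf_nP(|\ell_n^\circ|\le R)$, which tends to $1$ as $R\to\infty$ by Lemma~\ref{lem:tight}. So $\psi_x$ is a probability measure a.e.

\emph{Equivariance.} Fix $s$, $h\in L^1(P)$, $\phi\in C_0(\mathbb{R})$, and put $r=\log\rho_{-s}$. By \eqref{eq:beta} and \eqref{eq:young},
\[
\int h\,\phi(\ell_n^\circ\circ F_s)\,dP=\int(\beta_sh)\,\phi(\ell_n^\circ)\,dP\to\int(\beta_sh)(y)\,\psi_y(\phi)\,dP(y)=\int h(x)\,\psi_{F_sx}(\phi)\,dP(x).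
\]
On the other hand $\phi(\ell_n^\circ\circ F_s)-\phi(\ell_n^\circ+r)\to0$ a.e.\ by \eqref{eq:cocycle} and uniform continuity of $\phi$. Applying \eqref{eq:young} to $\Phi(x,u)=h(x)\phi(u+r(x))$, the same limit equals $\int h(x)\int\phi(u+r(x))\,d\psi_x(u)\,dP(x)$. Letting $h$ vary and $\phi$ range over $\mathcal{D}$, we see that for a.e.\ $x$ the measure $\psi_{F_sx}$ is the translate of $\psi_x$ by $r(x)$.

Put $b(x)=\operatorname{cen}(\psi_x)$. Then $b\circ F_s=b+\log\rho_{-s}$, that is $(e^{-b}\circ F_s)\rho_{-s}=e^{-b}$. By \eqref{eq:beta} the left side is the density of $(F_{-s})_*(e^{-b}P)$.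
\end{proof}

Let $f=dP/d\mu=e^b$ and $h_n=e^{m_n}g_nf$. Since $(F_s)_*(f\mu)=(f\circ F_{-s})\mu$, the function $h_n=\frac{e^{m_n}}n\int_0^nf\circ F_{-s}\,ds$ is a normalized ergodic integral of $f$. We have $-\log h_n=\ell_n^\circ-b$, so by Lemma~\ref{lem:tight}, \eqref{eq:cocycle} and Proposition~\ref{prop:mu}, along the full sequence,
\begin{equation}\label{eq:hn}
(\log h_n)\ \text{is tight under }P,\qquad \log h_n\circ F_s-\log h_n\to0\ \text{ a.e.\ for each }s .
\end{equation}

\section{The slices of the multiplication preserve the measure}\label{sec:slices}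

Write points of $\Omega^d$ as $(x_1,y)$ with $y=(x_2,\dots,x_d)\in\Omega^{d-1}$. The measure $\mu\otimes P^{d-1}$ is invariant under $F^{(1)}$, so its image under $q$ is $F$-invariant by \eqref{eq:q}. To conclude that the image is a multiple of $\mu$ we need it to be $\sigma$-finite, and for an infinite measure this is not automatic: the projection of Lebesgue measure from $\mathbb{R}^2$ to $\mathbb{R}$ takes only the values $0$ and $\infty$. Since $\mu\otimes P^{d-1}=f(x_1)^{-1}P^d$, formula \eqref{eq:Eq} gives $q_*(\mu\otimes P^{d-1})=uQ$ with $u=E_q[1/f(x_1)]$, and we must show that $u$ is finite.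

Let $\tilde k=dQ/d\mu=kf$ and $\tilde h_n=e^{m_n}\tilde g_n\tilde k=e^{m_n}fI_nk/n$. Then $\tilde h_n/h_n=I_nk/I_n1\to1$ a.e.\ by Lemma~\ref{lem:ratio}, so $(\log\tilde h_n)$ is tight under $Q$ by \eqref{eq:hn}. From \eqref{eq:key} with $i=1$ and $e^{m_n}g_n=h_n/f$,
\begin{equation}\label{eq:htilde}
\tilde h_n=\tilde k\,E_q\bigl[h_n(x_1)/f(x_1)\bigr].
\end{equation}
If $h_n\ge\delta$ held everywhere, this would give $\tilde h_n\ge\delta\tilde ku$ and hence $u<\infty$. In fact $h_n\ge\delta$ holds only with large $P$-probability, and the exceptional set must be small for the measures weighted by truncations of $1/f$, with $\delta$ independent of the truncation level. The case $r=0$ of Lemma~\ref{lem:comparison} provides this.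

\begin{lemma}\label{lem:u}
$u<\infty$ a.e.
\end{lemma}

\begin{proof}
Suppose $a=Q(u=\infty)>0$ and let $\varepsilon=a/8$. By \eqref{eq:hn} there is $\delta>0$ with $P(h_n<2\delta)\le\varepsilon^2/2$ for all $n$. For $L\in\mathbb{N}$ let $G_L(x)=\min(1/f(x_1),L)$ and $e_L=E_q[G_L]$, so $0<e_L\le L$ and $e_L\uparrow u$. By \eqref{eq:Eq}, $\nu_L=\frac{G_L}{e_L\circ q}P^d$ is a probability measure; let $P_L\ll P$ be its first marginal. Apply Lemma~\ref{lem:comparison} to $Y_n=-\log h_n$, for which $r=0$ by \eqref{eq:hn}, with $P'=P_L$, $P''=P$, $C=\log2$, $t=\log\frac1{2\delta}$ and error $\varepsilon^2/2$. For $n\ge n_0(L)$ it gives $P_L(h_n<\delta)\le P(h_n<2\delta)+\varepsilon^2/2\le\varepsilon^2$, that is,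
\[
\int\frac{E_q[G_L1_{\{h_n(x_1)<\delta\}}]}{e_L}\,dQ\le\varepsilon^2 .
\]
By Markov's inequality, off a set of $Q$-measure at most $\varepsilon$ the integrand is at most $\varepsilon$, so $E_q[G_L1_{\{h_n(x_1)\ge\delta\}}]\ge(1-\varepsilon)e_L$. There, by \eqref{eq:htilde} and $1/f(x_1)\ge G_L$, we get $\tilde h_n\ge\tilde k\,\delta(1-\varepsilon)e_L$.

Let $R>0$. On $\{u=\infty\}$ we have $\tilde k\,\delta(1-\varepsilon)e_L\to\infty$ as $L\to\infty$, so $Q(\tilde k\,\delta(1-\varepsilon)e_L>R)\ge a-\varepsilon$ for some $L$. Hence $Q(\tilde h_n>R)\ge a-2\varepsilon>a/2$ for $n\ge n_0(L)$. As $R$ is arbitrary, this contradicts the tightness of $(\log\tilde h_n)$ under $Q$.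
\end{proof}

\begin{proposition}\label{prop:slices}
There is $0<\kappa<\infty$ such that $q(\cdot,y)_*\mu=\kappa\mu$ for a.e.\ $y\in\Omega^{d-1}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:u} the invariant measure $q_*(\mu\otimes P^{d-1})=uQ$ is $\sigma$-finite and nonzero, so it equals $\kappa\mu$ with $0<\kappa<\infty$ by Remark~\ref{rem:notR}. For bounded $\eta\ge0$ on $\Omega^{d-1}$ the measure $q_*(\mu\otimes\eta P^{d-1})$ is again invariant and is at most $\|\eta\|_\infty\kappa\mu$, so it equals $\kappa(\eta)\mu$ for a constant $\kappa(\eta)$. For Borel $B$ with $\mu(B)<\infty$ put $w_B(y)=\mu\{x_1:q(x_1,y)\in B\}$. By Tonelli's theorem $\int\eta\,w_B\,dP^{d-1}=\kappa(\eta)\mu(B)$. Fix $B_0$ with $0<\mu(B_0)<\infty$ and let $w=w_{B_0}/\mu(B_0)$. Then $\int\eta\,w_B\,dP^{d-1}=\mu(B)\int\eta\,w\,dP^{d-1}$ for all $\eta$, so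
\[
w_B=\mu(B)\,w\quad\text{a.e., whenever }\mu(B)<\infty .
\]
Now we use the other coordinates. For $j\ge2$ and $t\in\mathbb{R}$, \eqref{eq:q} gives for a.e.\ $y$ that $q(x_1,F^{(j)}_ty)=F_tq(x_1,y)$ for a.e.\ $x_1$. Hence $w_{B_0}(F^{(j)}_ty)=w_{F_{-t}B_0}(y)=\mu(B_0)w(y)$, and $w$ is invariant under all coordinate flows. By Lemma~\ref{lem:rational} it is constant, and $\eta=1$ shows that the constant is $\kappa$.

Write $\Omega=\bigcup_j\Omega_j$ with $\Omega_j$ increasing and $\mu(\Omega_j)<\infty$, and let $(B_l)$ be a countable algebra generating the Borel sets. For a.e.\ $y$ the measures $q(\cdot,y)_*\mu$ and $\kappa\mu$ agree on all $B_l\cap\Omega_j$. Their restrictions to $\Omega_j$ are finite and agree on a generating algebra, so they are equal for every $j$.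
\end{proof}

\section{The group}\label{sec:group}

Let $\mathcal{H}=L^2(\Omega,\mu)$ and $U_t\xi=\xi\circ F_t$. This is a unitary representation of $\mathbb{R}$, strongly continuous by Lemma~\ref{lem:auto}. The unitary group of $\mathcal{H}$ is Polish in the strong topology, so
\[
H=\overline{\{U_t:t\in\mathbb{R}\}}=\overline{\{U_t:t\in\mathbb{Q}\}},\qquad c(t)=U_t,
\]
with the closure taken in the unitary group, is a Polish abelian group, and $c:\mathbb{R}\to H$ is a continuous homomorphism with dense range. This much holds for any flow with an invariant measure. The multiplication $q$ supplies an equivariant map from $\Omega$ to $H$.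

\begin{lemma}\label{lem:pi}
There is a Borel map $\pi:\Omega\to H$ with $\pi(F_tx)=c(t)\pi(x)$ a.e.\ for each $t\in\mathbb{Q}$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:slices}, $V_y\xi=\kappa^{-1/2}\xi(q(\cdot,y))$ is a well-defined isometry of $\mathcal{H}$ for a.e.\ $y\in\Omega^{d-1}$. The isometries of $\mathcal{H}$ form a Polish space in the strong topology. The coefficients $\langle V_y\xi,\zeta\rangle$ are measurable in $y$ by Fubini's theorem, hence so is $\|(V_y-T)\xi\|^2=\sum_j|\langle(V_y-T)\xi,\epsilon_j\rangle|^2$ for an orthonormal basis $(\epsilon_j)$, and $y\mapsto V_y$ is measurable. Let $\gamma\in\mathbb{Q}^{d-1}$ act on $\Omega^{d-1}$ by the coordinate flows, and let $|\gamma|$ be the sum of its entries. By \eqref{eq:q}, for a.e.\ $y$,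
\begin{equation}\label{eq:V}
V_{\gamma y}=V_yU_{|\gamma|}\qquad\text{for all }\gamma\in\mathbb{Q}^{d-1}.
\end{equation}

Let $S$ be the closed support of the law of $V_y$ under $P^{d-1}$; then $V_y\in S$ for a.e.\ $y$. Let $O$ be a set from a countable base with $A=\{y:V_y\in O\}$ of positive measure. The set $\bigcup_\gamma\gamma^{-1}A$ is invariant, so it is conull by Lemma~\ref{lem:rational}. Hence there is $y_0$ satisfying \eqref{eq:V} such that $\{V_{y_0}U_t:t\in\mathbb{Q}\}$ meets every such $O$. Every basic neighborhood of a point of $S$ is such an $O$, so $S$ lies in the closure of this set. Put $V_0=V_{y_0}$.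

Let $V_y\in S$ and write $V_y=\lim_iV_0U_{t_i}$ strongly with $t_i\in\mathbb{Q}$. Since $V_0$ is isometric, $(U_{t_i}\xi)$ is Cauchy for every $\xi$. A strong limit of unitaries need only be an isometry, but here commutativity helps: applying $U_{t_i+t_j}$ gives $\|(U_{-t_i}-U_{-t_j})\xi\|=\|(U_{t_j}-U_{t_i})\xi\|$, so $(U_{-t_i}\xi)$ is Cauchy too. The two strong limits are inverse to each other, so $U_{t_i}\to h\in H$ and $V_y=V_0h$. Thus $\pi'(y)=V_0^*V_y$ lies in $H$ for a.e.\ $y$ and is measurable in $y$. By \eqref{eq:V}, $\pi'(\gamma y)=\pi'(y)U_{|\gamma|}=c(|\gamma|)\pi'(y)$. By Fubini's theorem we can fix $x_3,\dots,x_d$ (nothing if $d=2$) so that $\pi(x)=\pi'(x,x_3,\dots,x_d)$ has the required property after a change on a null set.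
\end{proof}

To study $\pi_*P$ we need all of $H$, not only $c(\mathbb{Q})$, to act on $L^\infty(\Omega)$. This is the advantage of a group of unitaries. For $g\in L^\infty(\Omega)$ let $M_g$ be the multiplication operator on $\mathcal{H}$.

\begin{lemma}\label{lem:alpha}
The formula $hM_gh^*=M_{\alpha_h(g)}$ defines an action $\alpha$ of $H$ on $L^\infty(\Omega)$ by automorphisms, with $h\mapsto\alpha_h(g)$ weak* continuous and $\alpha_{c(t)}(g)=g\circ F_t$. For every bounded Borel function $\Theta$ on $H$ and every $h\in H$,
\begin{equation}\label{eq:alpha}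
\alpha_h(\Theta\circ\pi)=\Theta(h\,\pi(\cdot)).
\end{equation}
\end{lemma}

\begin{proof}
We have $U_tM_gU_t^*=M_{g\circ F_t}$. Let $h\in H$ and $t_n\in\mathbb{Q}$ with $U_{t_n}\to h$. Then $U_{t_n}^*\to h^*$ strongly, so $M_{g\circ F_{t_n}}\to hM_gh^*$ strongly, and the limit lies in the strongly closed algebra of multiplication operators. Weak* continuity holds because $\langle hM_gh^*\xi,\zeta\rangle$ is continuous in $h$ and every function in $L^1(\mu)$ is a product $\xi\bar\zeta$.

Let $\Theta$ be bounded and continuous, and $g=\Theta\circ\pi$. By Lemma~\ref{lem:pi}, $g\circ F_{t_n}=\Theta(c(t_n)\pi(\cdot))\to\Theta(h\pi(\cdot))$ a.e.\ and boundedly, so the multiplication operators converge strongly by dominated convergence. Comparing limits gives \eqref{eq:alpha}. Since $\alpha_h$ is normal, the functions $\Theta$ satisfying \eqref{eq:alpha} form a vector space closed under bounded monotone limits, and the monotone class theorem gives all bounded Borel $\Theta$.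
\end{proof}

\begin{lemma}\label{lem:lc}
The group $H$ is locally compact, and $\omega=\pi_*P$ is equivalent to Haar measure $\lambda_H$.
\end{lemma}

\begin{proof}
For Borel $A\subset H$ and $h\in H$, formula \eqref{eq:alpha} with $\Theta=1_A$ gives
\[
\omega(A)=0\iff1_A\circ\pi=0\iff\alpha_h(1_A\circ\pi)=0\iff\omega(h^{-1}A)=0 .
\]
So $T_h:\zeta\omega\mapsto h_*(\zeta\omega)$ defines a homomorphism from $H$ to the invertible isometries of $L^1(H,\omega)$. For bounded Borel $\Theta$, the pairing $\int\Theta\,d(h_*(\zeta\omega))=\int\Theta(hx)\zeta(x)\,d\omega(x)$ is Borel in $h$, so $T$ is strongly continuous by Lemma~\ref{lem:auto}. A Borel probability measure on a Polish space charges some compact set $K$. The function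
\[
h\mapsto\bigl(h_*(1_K\omega)\bigr)(K)=\omega(K\cap h^{-1}K)
\]
is continuous and positive at the identity. So $K\cap h^{-1}K\ne\emptyset$, that is $h\in KK^{-1}$, for all $h$ in a neighborhood of the identity. The set $KK^{-1}$ is compact, so $H$ is locally compact, and Lemma~\ref{lem:haar} applies.
\end{proof}

So far $(H,\lambda_H)$ is only a factor of $\Omega$. It is all of $\Omega$ because $H$ acts on $L^\infty(\Omega)$: given $g$, the function $h\mapsto\alpha_{h\pi(y)^{-1}}(g)(y)$ on $H$ turns out not to depend on $y$, and it is the function that $g$ comes from. Haar measure is what makes this expression meaningful almost everywhere.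

\begin{lemma}\label{lem:iso}
The map $\Gamma\mapsto\Gamma\circ\pi$ is a $*$-isomorphism of $L^\infty(H,\lambda_H)$ onto $L^\infty(\Omega)$ that carries translation by $c(t)$ to $F_t$ for every $t\in\mathbb{R}$.
\end{lemma}

\begin{proof}
The map is well defined and injective because $\pi_*P\sim\lambda_H$. By \eqref{eq:alpha} with $h=c(t)$, we have $\Gamma(c(t)\pi(\cdot))=(\Gamma\circ\pi)\circ F_t$ for all real $t$. It remains to prove surjectivity. Let $g\in L^\infty(\Omega)$ be real. The bounded weak* continuous map $h\mapsto\alpha_h(g)$ is represented by $G\in L^\infty(H\times\Omega)$ with $G(h,\cdot)=\alpha_h(g)$ for a.e.\ $h$. From $\alpha_{hc(t)^{-1}}(g)\circ F_t=\alpha_{c(t)}\alpha_{hc(t)^{-1}}(g)=\alpha_h(g)$ we get, for each $t$,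
\begin{equation}\label{eq:G}
G(hc(t)^{-1},F_ty)=G(h,y)\qquad\text{for a.e.\ }(h,y).
\end{equation}
The bijection $(h,y)\mapsto(h\pi(y)^{-1},y)$ preserves $\lambda_H\otimes\mu$. So $G'(h,y)=G(h\pi(y)^{-1},y)$ is well defined, and \eqref{eq:G} may be evaluated at $(h\pi(y)^{-1},y)$. For $t\in\mathbb{Q}$ and a.e.\ $(h,y)$,
\[
G'(h,F_ty)=G\bigl(h\pi(y)^{-1}c(t)^{-1},F_ty\bigr)=G\bigl(h\pi(y)^{-1},y\bigr)=G'(h,y).
\]
By Lemma~\ref{lem:rational}, $G'(h,y)=\Gamma(h)$ a.e.\ for a bounded Borel function $\Gamma$, so $G(h,y)=\Gamma(h\pi(y))$ a.e. For a.e.\ $h$ this reads $\alpha_h(g)=\Gamma(h\pi(\cdot))=\alpha_h(\Gamma\circ\pi)$ by \eqref{eq:alpha}. Hence $g=\Gamma\circ\pi$.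
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
By Lemmas~\ref{lem:lc} and~\ref{lem:iso}, $F$ is isomorphic to translation by $c(t)$ on the locally compact second countable abelian group $H$ with Haar measure. By Weil's lemma \cite[Theorem 9.1]{HR}, either $c$ is a topological isomorphism onto its image, or $H=\overline{c(\mathbb{R})}$ is compact. In the first case the image is a locally compact subgroup, hence closed, so $H=c(\mathbb{R})\cong\mathbb{R}$. In both cases (ii) holds. With Lemma~\ref{lem:dissipative} for the dissipative case and Proposition~\ref{prop:translation} for the converse and the last sentence, Theorem~\ref{thm:B} is proved, and with it Theorem~\ref{thm:A}.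
\end{proof}

\section{Type III Krieger factors with $M\otimes M\cong M$}\label{sec:classification}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $F$ be the flow of weights of $M$. The first condition implies the second with $d=2$. If $M^{\otimes d}\cong M$, then $F^{*d}\cong F$ by Proposition~\ref{prop:weights}(a), so $F$ is a translation flow by Theorem~\ref{thm:B}, and $H=\mathbb{R}$ is excluded by Proposition~\ref{prop:weights}(c).

Let $F$ be a translation flow on a compact group. The flow of weights of $M\otimes M$ is $F^{*2}\cong F$ by Propositions~\ref{prop:weights}(a) and~\ref{prop:translation}. The type III factor $M\otimes M=L^\infty(X^2)\rtimes\mathbb{Z}^2$ is again a Krieger factor: by the Connes--Feldman--Weiss theorem the orbit relation of the free $\mathbb{Z}^2$-action is generated by a single automorphism, and the crossed product of a free action depends only on the orbit relation. By Krieger's theorem $M\otimes M\cong M$.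

For the bijection, consider translation on a compact group $K$ by $c$. Define $\hat c:\widehat K\to\mathbb{R}$ by $\chi(c(t))=e^{it\hat c(\chi)}$. It is a homomorphism, injective because $c$ has dense range, and $\widehat K$ is countable because $K$ is second countable. If $g(c(t)x)=e^{i\tau t}g(x)$, the Fourier coefficients satisfy $\hat g(\chi)\,e^{it\hat c(\chi)}=e^{i\tau t}\hat g(\chi)$, so $\hat g$ vanishes except at the one $\chi$ with $\hat c(\chi)=\tau$. Thus the eigenfunctions are the multiples of characters, and $T(M)=\hat c(\widehat K)$ is a countable subgroup of $\mathbb{R}$. If $(K,c)$ and $(K',c')$ give the same subgroup, the isomorphism $(\hat c')^{-1}\circ\hat c:\widehat K\to\widehat{K'}$ is dual to an isomorphism $K'\to K$ carrying $c'$ to $c$. So $T(M)$ determines the flow, hence $M$ by Krieger's theorem. Conversely, let $\Lambda\subset\mathbb{R}$ be a countable subgroup with the discrete topology, let $K=\widehat\Lambda$, and let $c(t)(\tau)=e^{it\tau}$. Then $K$ is compact and second countable, and $\hat c$ is the inclusion $\Lambda\subset\mathbb{R}$; it is injective, so $c$ has dense range.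 The translation flow is ergodic by the Fourier computation with $\tau=0$, and it has a finite invariant measure, so it is not translation on $\mathbb{R}$ (Remark~\ref{rem:notR}). By Krieger's theorem it is the flow of weights of a type III Krieger factor $M$, and we have shown that $M\otimes M\cong M$ and $T(M)=\Lambda$.
\end{proof}

\begin{remark}\label{rem:reading}
By Theorem~\ref{thm:C}, for a type III Krieger factor $M\otimes M\cong M$ forces the flow of weights to have an equivalent finite invariant measure. So statement (2) of the introduction must be read with $P$ equivalent to an invariant probability measure. For example, let $T:x\mapsto x+1$ be the odometer on the dyadic integers $\{0,1\}^{\mathbb{N}}$ with the product measure $\nu=\bigotimes(\frac13,\frac23)$. Off a countable set the orbits of $T$ are the classes of sequences that agree eventually, so $T$ is non-singular, and it is ergodic by the zero--one law. Its suspension $F$ is an ergodic flow with null orbits, so by Remark~\ref{rem:notR} and Krieger's theorem it is the flow of weights of a type III Krieger factor $M$. The functions $(x,s)\mapsto e^{2\pi ij(x+s)/2^n}$,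 with $x$ read modulo $2^n$, are eigenfunctions. They separate points, since $n=0$ determines $s$ and then $j=1$ determines $x$ modulo $2^n$; a countable separating family generates $L^\infty$. So $F$ has pure point spectrum in the sense of the introduction. An equivalent invariant probability measure for $F$ has a density that does not depend on $s$, so its projection to the base would be a $T$-invariant probability measure equivalent to $\nu$. But $T$ permutes the cylinders of length $n$ cyclically, so the only $T$-invariant probability measure is Haar measure $\bigotimes(\frac12,\frac12)$, which is singular to $\nu$ by Kakutani's theorem. Hence $M\otimes M\not\cong M$ by Theorem~\ref{thm:C}.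
\end{remark}

\begin{thebibliography}{9}

\bibitem{Aar} Aaronson, \emph{An Introduction to Infinite Ergodic Theory}.

\bibitem{HR} Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\bibitem{KST} Kawahigashi, Sutherland and Takesaki, Acta Math. 169 (1992).

\bibitem{Kec} Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Kri} Krieger, Math. Ann. 223 (1976).

\bibitem{KF} \emph{Krieger Factors Isomorphic to Their Tensor Square and Pure Point Spectrum Flows}, \texttt{https://webusers.imj-prg.fr/\textasciitilde georges.skandalis/Publications/Publi10.pdf}.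

\end{thebibliography}
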